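\title{Congruence skein relations for the reformulated colored HOMFLY-PT invariants}

\begin{abstract}
Let $p$ be a prime, and let $\check Z_p$ be the invariant of framed oriented links obtained by decorating every component with $(q^p-q^{-p})P_p$, where $P_p$ is the power sum element of the HOMFLY-PT skein of the annulus. We prove the congruence skein relations conjectured by Chen, Liu, Peng and Zhu: $\check Z_p$ satisfies a three-term skein relation modulo $[p]^2$ at a self-crossing, and modulo $(q^p-q^{-p})^2[p]^2$ at a crossing between different components. It follows that $\check Z_p(\mathcal L;q,t)$ is congruent modulo $[p]^2$, up to a sign fixed by the framing, to $\check Z_1(\mathcal L;q^p,t^p)$. The proof localizes at a root of unity. An exact formula in the skein of a cylinder and an estimate in the Hecke algebra $H_p$ give the relation for crossings between different components, and the relation for self-crossings is deduced from it by moving the crossing around the diagram.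
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The invariants}

Put $z=q-q^{-1}$, $\{n\}=q^n-q^{-n}$ and $[n]=\{n\}/\{1\}$. Links are framed and oriented, and diagrams carry the blackboard framing. A crossing is positive if, with both strands drawn upward, the overstrand runs from bottom left to top right. The framed HOMFLY-PT skein of a thickened oriented surface is the module spanned by framed oriented links in it (or tangles, if input and output points are marked on the boundary), up to isotopy, modulo three local relations: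
\begin{itemize}
\item $X_+-X_-=z\,X_0$ for a positive crossing, a negative crossing and the oriented smoothing;
\item removing a positive curl multiplies by $t$;
\item a disjoint trivial unknot contributes the factor $(t-t^{-1})/z$.
\end{itemize}
Coefficients lie in $\mathbb Z[q^{\pm1},t^{\pm1}]$ with the elements $\{k\}$, $k\ge1$, inverted, and we extend them freely, for instance to the field $F=\mathbb Q(q,t)$. The skein of the thickened plane is free of rank one on the empty link, and $\langle\,\cdot\,\rangle$ denotes the resulting evaluation, with value $1$ on the empty link. It is multiplicative under split union.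

Let $\mathcal C$ be the skein of the annulus. The framing and orientation of a link component identify a tubular neighborhood of it with a thickened annulus, so the component can be replaced by an element of $\mathcal C$. Doing this for all components $\mathcal K_1,\dots,\mathcal K_L$ of $\mathcal L$, multilinearly, gives the decorated link $\mathcal L\star(x_1\otimes\dots\otimes x_L)$. For a partition $\lambda$ of $n$, let $Q_\lambda\in\mathcal C$ be the closure of a minimal idempotent, indexed by $\lambda$, of the Hecke algebra $H_n$ (recalled in Section~\ref{sec:background}). The framing dependent colored HOMFLY-PT invariant is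
\[
\widetilde W_{\vec\lambda}(\mathcal L;q,t)=\langle\mathcal L\star(Q_{\lambda^1}\otimes\dots\otimes Q_{\lambda^L})\rangle ,
\]
and for partitions $\vec\mu=(\mu^1,\dots,\mu^L)$ the \emph{reformulated} invariant is its character transform
\[
\check Z_{\vec\mu}(\mathcal L;q,t)=\prod_{\alpha=1}^L\prod_j\{\mu^\alpha_j\}\;\sum_{\vec\lambda}\;\prod_{\alpha=1}^L\chi_{\lambda^\alpha}(\mu^\alpha)\;\widetilde W_{\vec\lambda}(\mathcal L;q,t).
\]
The sum runs over all $\vec\lambda$ with $|\lambda^\alpha|=|\mu^\alpha|$, and $\chi_\lambda(\mu)$ is the value of the irreducible character $\chi_\lambda$ of the symmetric group $\mathfrak S_{|\lambda|}$ on the class of cycle type $\mu$. For a positive integer $p$ we write $\check Z_p=\check Z_{((p),\dots,(p))}$, with the row $(p)$ on every component. The elements $Q_\lambda$ multiply like Schur functions, so the transform passes to power sums, and $\check Z_p$ decorates every component with $\{p\}P_p$; see \eqref{eq:ZP}.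

Let $\mathcal L_+,\mathcal L_-,\mathcal L_0$ be given by diagrams that agree outside a small disk, where they show a positive crossing, a negative crossing and the oriented smoothing. The crossing is of \emph{type I} if it is a self-crossing of one component, and of \emph{type II}, or \emph{mixed}, if it is a crossing between different components. For $p=1$ we have $\check Z_1(\mathcal L)=z^L\langle\mathcal L\rangle$. Smoothing raises the number of components by one in type I and lowers it by one in type II, so the skein relation reads
\begin{equation}\label{eq:classical}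
\check Z_1(\mathcal L_+)-\check Z_1(\mathcal L_-)=\begin{cases}\check Z_1(\mathcal L_0)&\text{in type I,}\\ \{1\}^2\,\check Z_1(\mathcal L_0)&\text{in type II.}\end{cases}
\end{equation}
For $p>1$ a crossing of the link becomes $p^2$ crossings of its cable, and there is no reason to expect an exact relation with three terms. The question is whether \eqref{eq:classical} survives as a congruence.

\subsection{The results}

Chen, Liu, Peng and Zhu conjectured that it does when $p$ is prime, in the form of the congruences (I) and (II) below; the conjecture is quoted in the survey \cite{survey}. We write $A\equiv B\pmod C$ if $(A-B)/C\in\mathbb Z[z^2,t^{\pm1}]$.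

\begin{theorem}\label{thm:main}
Let $p$ be a prime and $\epsilon=(-1)^{p-1}$. The invariant $\check Z_p$ of every link lies in $\mathbb Z[z^2,t^{\pm1}]$, and in this ring:
\begin{itemize}
\item[(I)] in type I, $\;\check Z_p(\mathcal L_+)-\check Z_p(\mathcal L_-)\equiv\epsilon\,\check Z_p(\mathcal L_0)\pmod{[p]^2}$;
\item[(II)] in type II, $\;\check Z_p(\mathcal L_+)-\check Z_p(\mathcal L_-)\equiv\epsilon\,p\,\{p\}^2\,\check Z_p(\mathcal L_0)\pmod{\{p\}^2[p]^2}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $p$ and $\epsilon$ be as in Theorem~\ref{thm:main}. For every framed link $\mathcal L$, with $w(\mathcal L)$ the sum of the framings of its components,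
\[
\check Z_p(\mathcal L;q,t)\equiv\epsilon^{\,w(\mathcal L)}\,\check Z_1(\mathcal L;q^p,t^p)\pmod{[p]^2}.
\]
\end{corollary}

The corollary explains the shape of (I). Let $O_m$ be the unknot with framing $m$. We shall see that $\check Z_p(O_0)=t^p-t^{-p}$, which is $\check Z_1(O_0)=t-t^{-1}$ with $t$ replaced by $t^p$. This suggests that $\check Z_p$ is approximated by $\check Z_1$ in the variables $q^p,t^p$; Example~\ref{ex:curl} shows that a sign is needed for each unit of framing. Since $w(\mathcal L_\pm)\equiv w(\mathcal L_0)+1 \pmod 2$, the approximation turns the first line of \eqref{eq:classical} into (I). It turns the second line into the statement that a mixed crossing change does nothing modulo $[p]^2$, because $\{p\}^2=z^2[p]^2$. Part (II) is finer: it identifies the leading term of the change. The factor $p$ in it is not predicted by the comparison with $\check Z_1$, and comes from Newton's identity for the $p$-th power sum.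

\begin{example}\label{ex:curl}
Let $p=2$. The algebra $H_2$ has basis $1,\sigma$ with $\sigma-\sigma^{-1}=z$, and its minimal idempotents are $(\sigma+q^{-1})/[2]$ for $(2)$ and $(q-\sigma)/[2]$ for $(1,1)$. Their difference is $(2\sigma-z)/[2]=(\sigma+\sigma^{-1})/[2]$. Hence $\check Z_2$ decorates each component with the closure of $r=z(\sigma+\sigma^{-1})$, and the denominator $[2]$ has disappeared. Since $(\sigma+\sigma^{-1})^2=z^2+4=[2]^2$,
\begin{equation}\label{eq:p2}
r\,(1+\sigma^2)=z(\sigma+\sigma^{-1})^2\sigma=z\,[2]^2\sigma .
\end{equation}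
The $2$-cable of a positive curl is a full twist $\sigma^2$ with a curl on each strand, that is $t^2\sigma^2$. The closure of $\sigma^{\pm1}$ in the plane has value $t^{\pm1}(t-t^{-1})/z$. So $U:=\check Z_2(O_0)=t^2-t^{-2}$, and \eqref{eq:p2}, in the form $r\sigma^{\pm2}=-r+z[2]^2\sigma^{\pm1}$, gives
\[
\check Z_2(O_{\pm1})=-t^{\pm2}U+[2]^2\,t^{\pm3}(t-t^{-1}).
\]
A curl multiplies $\check Z_2$ by $-t^{\pm2}$ modulo $[2]^2$. The triple $(O_1,O_{-1},O_0\sqcup O_0)$ is of type I, and
\[
\check Z_2(O_1)-\check Z_2(O_{-1})+\check Z_2(O_0\sqcup O_0)=[2]^2\,(t-t^{-1})(t^3-t^{-3}),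
\]
in agreement with (I). The survey \cite{survey} prints the type I modulus as $\{p\}^2$. The right side is not divisible by $\{2\}^2=z^2[2]^2$, so that version fails; the modulus $[p]^2$ is the one in the original formulation.
\end{example}

\subsection{Outline of the proof}

Identity \eqref{eq:p2} is the case $p=2$ of the two algebraic estimates on which the proof rests. For general $p$ there is an element $r\in H_p$ without denominators whose closure is $\{p\}P_p$, and its characters vanish except on hooks (Section~\ref{sec:background}). Divisibility by $[p]^2$ can be tested at one root $\zeta$ of $[p]$ at a time, over a discrete valuation ring in which all nonzero integers are units (Section~\ref{sec:local}).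

At a mixed crossing one can treat the decoration of one component exactly: moving a circle colored $P_p$ across the $p$ strands of the other cable costs $\{p\}$ times the power sum of commuting elements $Y_1,\dots,Y_p$ (Section~\ref{sec:cylinder}). Newton's identity splits this power sum into $\epsilon p\,Y_1\cdots Y_p$, which is the cable of $\mathcal L_0$, and error terms induced from the subalgebras $H_{p-i}\otimes H_i$. These vanish to second order at $\zeta$ because the contributions of neighboring hooks cancel (Section~\ref{sec:hecke}).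

At a self-crossing both strands carry the same decoration, and the exact formula does not apply. Instead we use the surplus precision of (II): dividing it by $p\{p\}^2$ shows that the type I difference depends, modulo $[p]^2$, only on the two components of $\mathcal L_0$ that are merged, and not on where they are merged. This freedom reduces (I) to statements about curls, connected sums and the trefoil (Sections~\ref{sec:mod2} and~\ref{sec:typeI}). Section~\ref{sec:cor} derives the corollary.

\section{Hecke algebras and the skein of the annulus}\label{sec:background}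

\subsection{The Hecke algebra}

The algebra $H_n$ over $\mathbb Z[q^{\pm1}]$ has generators $\sigma_1,\dots,\sigma_{n-1}$ subject to the braid relations and $\sigma_i-\sigma_i^{-1}=z$, equivalently $(\sigma_i-q)(\sigma_i+q^{-1})=0$. For $w\in\mathfrak S_n$ with reduced expression $s_{i_1}\cdots s_{i_k}$, where $k=\ell(w)$ is the length, put $T_w=\sigma_{i_1}\cdots\sigma_{i_k}$. The $T_w$ form a basis, and $T_uT_v=T_{uv}$ if $\ell(uv)=\ell(u)+\ell(v)$. With permutations composed as maps, $\ell(ws_j)>\ell(w)$ if and only if $w(j)<w(j+1)$, and $\ell(s_jw)>\ell(w)$ if and only if $w^{-1}(j)<w^{-1}(j+1)$. For a ring $R\supset\mathbb Z[q^{\pm1}]$, $H_n(R)$ is the $R$-span of the $T_w$. In pictures, $\sigma_i$ is the positive crossing of the strands in positions $i,i+1$, products are read in the direction of the strands, and $x\otimes y\in H_{m+n}$ is $x\in H_m$ next to $y\in H_n$.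

The algebra $H_n(\mathbb Q(q))$ is split semisimple (Hoefsmit). Let $V_\lambda$, $\chi_\lambda$, $d_\lambda$, $\mathbf e_\lambda$ be its simple modules, their characters and dimensions, and the central idempotents. The element $T_w$ is integral over $\mathbb Z[q^{\pm1}]$, so $\chi_\lambda(T_w)\in\mathbb Q(q)$ is integral over this normal ring and hence lies in it. The labels are chosen so that $\chi_\lambda(T_w)$ becomes $\chi_\lambda(w)$ at $q=1$; thus $\sigma_i=q$ on $V_{(n)}$. ``Putting $q=1$'' in a character value is therefore legitimate for any element whose coefficients in the basis $T_w$ are regular at $q=1$.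

For a box $x$ of $\lambda$, let $c(x)$ be its content (column index minus row index) and $h(x)$ its hook length, and let $c(\lambda)=\sum_xc(x)$. The hook $(a|b)=(a+1,1^b)$ has arm $a$, leg $b$, size $a+b+1$, and
\[
c((a|b))=\tfrac12a(a+1)-\tfrac12b(b+1)=\tfrac12(a-b)(a+b+1).
\]
By the Murnaghan--Nakayama rule, the value $\chi_\lambda((m))$ on an $m$-cycle is $(-1)^b$ for $\lambda=(a|b)$ and $0$ if $\lambda$ is not a hook.

\subsection{Closure and symmetric functions}

A \emph{trace} on an algebra is a linear map $f$, with values in any module, such that $f(xy)=f(yx)$. On a split semisimple algebra a trace is a combination $\sum_\lambda\chi_\lambda(\,\cdot\,)f_\lambda$, where $f_\lambda$ is the value on any minimal idempotent of type $\lambda$. The closure $\operatorname{cl}\colon H_n(F)\to\mathcal C$ is a trace, so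
\begin{equation}\label{eq:closure}
\operatorname{cl}(x)=\sum_{\lambda\vdash n}\chi_\lambda(x)\,Q_\lambda .
\end{equation}
Nesting annuli makes $\mathcal C$ a commutative ring with $\operatorname{cl}(x\otimes y)=\operatorname{cl}(x)\operatorname{cl}(y)$.

Let $\Lambda$ be the ring of symmetric functions over $F$, with Schur, complete, elementary and power sum functions $s_\lambda,h_n,e_n,P_n$, and put $\operatorname{ch}(x)=\sum_\lambda\chi_\lambda(x)s_\lambda$. The multiplicity of $V_{\kappa_1}\otimes V_{\kappa_2}$ in the restriction of $V_\lambda$ to $H_m\otimes H_n$ is an integer that can be read from characters at $q=1$, so it is the Littlewood--Richardson coefficient $c^\lambda_{\kappa_1\kappa_2}$. Hence $\operatorname{ch}(x\otimes y)=\operatorname{ch}(x)\operatorname{ch}(y)$. The linear map $s_\lambda\mapsto Q_\lambda$ takes $\operatorname{ch}(x)$ to $\operatorname{cl}(x)$, and $\operatorname{ch}$ is onto in each degree, so this map is a ring homomorphism $\Lambda\to\mathcal C$. We use the letters $h_n,e_n,P_n$ also for the images in $\mathcal C$. Since $P_m=\sum_\lambda\chi_\lambda((m))s_\lambda$,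
\begin{equation}\label{eq:ZP}
\check Z_p(\mathcal L)=\langle\mathcal L\star(\{p\}P_p)^{\otimes L}\rangle .
\end{equation}

Let $H(u)=\sum h_nu^n$ and $E(u)=\sum e_nu^n=H(-u)^{-1}$, and recall $\log H(u)=\sum_kP_ku^k/k$. Pieri's rule gives $h_me_n=s_{(m|n-1)}+s_{(m-1|n)}$ for $m+n\ge1$, terms with a negative index being omitted. Collecting the two products that contain $s_{(a|b)}$ we obtain the generating function of hooks,
\begin{equation}\label{eq:hooks}
H(xu)E(yu)=1+(x+y)\,u\sum_{a,b\ge0}s_{(a|b)}\,(xu)^a(yu)^b .
\end{equation}

\subsection{The full twist and a braid formula for $P_m$}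

\begin{lemma}\label{lem:FT}
The full twist $\mathrm{FT}_n=(\sigma_1\cdots\sigma_{n-1})^n$ is central and acts on $V_\lambda$ by $q^{2c(\lambda)}$. The $n$-cable of a positive curl is $t^n\,\mathrm{FT}_n$.
\end{lemma}

\begin{proof}
The full twist is central in the braid group, so it acts by a scalar $f\in\mathbb Q(q)$. The $\sigma_i$ are conjugate, with eigenvalues $q$ and $-q^{-1}$, and the difference of the multiplicities is the value $\chi_\lambda(s_1)$ at $q=1$. As $n(n-1)$ is even, $f^{d_\lambda}=\det(\sigma_1)^{n(n-1)}=q^{n(n-1)\chi_\lambda(s_1)}$. Frobenius' formula $\binom n2\chi_\lambda(s_1)=c(\lambda)d_\lambda$ gives $f^{d_\lambda}=q^{2c(\lambda)d_\lambda}$, so $f=\pm q^{2c(\lambda)}$, and $f=1$ at $q=1$. Pulling a curled ribbon straight produces a full twist of the ribbon: the $n$ strands form $\mathrm{FT}_n$, and each acquires framing $+1$.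
\end{proof}

The idempotents defining $P_m$ have denominators that vanish where $[m]$ does, so \eqref{eq:ZP} cannot be reduced modulo $[p]$ as it stands. The next lemma generalizes the element $r$ of Example~\ref{ex:curl}.

\begin{lemma}[Aiston, Morton]\label{lem:r}
For $m\ge1$ let
\[
r_m=z\sum_{i=0}^{m-1}\sigma_1\cdots\sigma_i\,\sigma_{i+1}^{-1}\cdots\sigma_{m-1}^{-1}\in H_m .
\]
Then $\operatorname{ch}(r_m)=\{m\}P_m$. Thus $\operatorname{cl}(r_m)=\{m\}P_m$, and $\chi_\lambda(r_m)$ equals $(-1)^b\{m\}$ for $\lambda=(a|b)$ and $0$ if $\lambda$ is not a hook.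
\end{lemma}

\begin{proof}
Let $c_m^\pm=\operatorname{ch}(\sigma_1^{\pm1}\cdots\sigma_{m-1}^{\pm1})$. By Lemma~\ref{lem:FT}, each eigenvalue of $\sigma_1\cdots\sigma_{m-1}$ on $V_\lambda$ is $q^{2c(\lambda)/m}$ times an $m$-th root of unity. So the trace is $q^{2c(\lambda)/m}$ times a constant, and putting $q=1$ shows that the constant is $\chi_\lambda((m))$. The element $\sigma_1^{-1}\cdots\sigma_{m-1}^{-1}$ is the inverse of $\sigma_{m-1}\cdots\sigma_1$, which is conjugate to $\sigma_1\cdots\sigma_{m-1}$ by the half twist, so the same argument applies with $q^{-2c(\lambda)/m}$. Therefore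
\[
c_m^\pm=\sum_{a+b=m-1}(-1)^bq^{\pm(a-b)}s_{(a|b)} .
\]
By \eqref{eq:hooks}, $G(u)=H(qu)E(-q^{-1}u)$ satisfies $G=1+z\sum_mc_m^+u^m$ and $G^{-1}=H(q^{-1}u)E(-qu)=1-z\sum_mc_m^-u^m$. Let $a_i=\operatorname{ch}(\sigma_1\cdots\sigma_i\sigma_{i+1}^{-1}\cdots\sigma_{m-1}^{-1})$. The relation $\sigma_i-\sigma_i^{-1}=z$ gives $a_i-a_{i-1}=z\,c_i^+c_{m-i}^-$, and $a_{m-1}=c_m^+$. Hence $a_i=c_m^+-z\sum_{l>i}c_l^+c_{m-l}^-$, with $l\le m-1$, and
\[
z\sum_{i=0}^{m-1}a_i=z\,m\,c_m^+-z^2\sum_{l=1}^{m-1}l\,c_l^+c_{m-l}^-=[u^m]\,\frac{u\,G'(u)}{G(u)}=\{m\}P_m ,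
\]
because $\log G=\sum_k(q^k-q^{-k})P_ku^k/k$.
\end{proof}

\subsection{The unknot and tangles in a disk}

For $x\in\mathcal C$ write $\langle x\rangle=\langle O_0\star x\rangle$. Nested diagrams in the plane form a split union, so $x\mapsto\langle x\rangle$ is a ring homomorphism.

\begin{lemma}\label{lem:unknot}
$\displaystyle\langle P_k\rangle=\frac{t^k-t^{-k}}{\{k\}}$ and $\displaystyle\langle Q_\lambda\rangle=\prod_{x\in\lambda}\frac{tq^{c(x)}-t^{-1}q^{-c(x)}}{\{h(x)\}}\neq0$.
\end{lemma}

\begin{proof}
The closure of the $i$-th braid in $r_k$ is an unknot of framing $2i-k+1$. So $\{k\}\langle P_k\rangle=(t-t^{-1})\sum_{i=0}^{k-1}t^{2i-k+1}=t^k-t^{-k}$. At $t=q^N$ the value $\langle P_k\rangle=\{Nk\}/\{k\}$ is the power sum of $q^{N-1},q^{N-3},\dots,q^{1-N}$, so $\langle Q_\lambda\rangle$ becomes $s_\lambda(q^{N-1},\dots,q^{1-N})$. By the hook-content formula (Macdonald, I.3, Ex.~1) this is $\prod_x\{N+c(x)\}/\{h(x)\}$ up to a power of $q$, and the power is trivial since both expressions are invariant under $q\mapsto q^{-1}$. Two Laurent polynomials in $t$ over $\mathbb Q(q)$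 that agree at $t=q^N$ for all $N\ge1$ are equal.
\end{proof}

Order the components of a diagram and choose a base point on each, the input point for an arc. The diagram is \emph{descending} if, traversing it accordingly, every crossing is first met as an overcrossing. Then the components lie in separate layers and each is unknotted in its layer; a descending link diagram is a framed unlink. By \emph{descending induction} we mean induction on the number of crossings and then on the number of crossings first met as undercrossings: changing such a crossing lowers the second number, and smoothing it lowers the first.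

\begin{lemma}\label{lem:disk}
Let $R\supset\mathbb Z[q^{\pm1},t^{\pm1},z^{-1}]$ be a subring of an extension field of $F$. The natural map from $H_n(R)$ to the skein over $R$ of the disk with $n$ inputs at the bottom and $n$ outputs at the top is an isomorphism.
\end{lemma}

\begin{proof}
By descending induction the skein is spanned by descending diagrams. In such a diagram the closed components and the curls can be removed at the cost of scalars in $\mathbb Z[z^{\pm1},t^{\pm1}]$, and the arcs can be made monotone in their layers, which leaves a braid. If $x$ maps to $0$, then $\langle\operatorname{cl}(xy)\rangle=0$ for all $y$. The trace $\langle\operatorname{cl}(\,\cdot\,)\rangle=\sum_\lambda\langle Q_\lambda\rangle\chi_\lambda$ has all coefficients nonzero, so its bilinear form is nondegenerate and $x=0$.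
\end{proof}

\subsection{The symmetrizing trace}

To control denominators at a root of unity we use the linear form $\tau(T_w)=\delta_{w,1}$. It satisfies $\tau(T_wT_{v^{-1}})=\delta_{w,v}$, as follows by induction on $\ell(w)$ from the rule that $\sigma_iT_x$ equals $T_{s_ix}$ if $\ell(s_ix)>\ell(x)$ and $T_{s_ix}+zT_x$ otherwise. Hence $\tau$ is a trace, and $\tau(xy)$ is a perfect pairing on $H_n(R)$ for every $R$: each $R$-linear form on $H_n(R)$ is $x\mapsto\tau(\phi x)$ for a unique $\phi\in H_n(R)$. Write $\tau=\sum_\lambda\rho_\lambda^{-1}\chi_\lambda$. The $\rho_\lambda$ are the \emph{Schur elements}.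

\begin{lemma}\label{lem:schur}
$\rho_\lambda=q^{c(\lambda)}\prod_{x\in\lambda}[h(x)]$.
\end{lemma}

\begin{proof}
We claim that $t^n\langle\operatorname{cl}(T_w)\rangle$ is a polynomial in $t$ with constant term $(-z)^{-n}\delta_{w,1}$, and use induction on $n$. If $w\in\mathfrak S_{n-1}$, the last strand closes to a split unknot, and the polynomial for $n-1$ is multiplied by $(t^2-1)/z$. Otherwise $T_w=T_u\sigma_{n-1}T_v$ with $u,v\in\mathfrak S_{n-1}$; the last strand forms a curl, and $t^n\langle\operatorname{cl}(T_w)\rangle$ is $t^2$ times the polynomial attached to $T_vT_u\in H_{n-1}$, so its constant term is $0$. Thus $\tau(x)=(-z)^n[t^{-n}]\langle\operatorname{cl}(x)\rangle$, and by \eqref{eq:closure} and Lemma~\ref{lem:unknot}, $\rho_\lambda^{-1}=(-z)^n[t^{-n}]\langle Q_\lambda\rangle=q^{-c(\lambda)}/\prod_x[h(x)]$.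
\end{proof}

\begin{lemma}\label{lem:casimir}
The element $\operatorname{Cas}(x)=\sum_wT_w\,x\,T_{w^{-1}}$ is central and acts on $V_\lambda$ by $\rho_\lambda\chi_\lambda(x)$. Moreover $\mathbf e_\lambda=\rho_\lambda^{-1}\sum_w\chi_\lambda(T_w)T_{w^{-1}}$.
\end{lemma}

\begin{proof}
The tensor $\sum_wT_w\otimes T_{w^{-1}}$ is the same for every pair of bases dual under $\tau(xy)$. The basis dual to the matrix units $E^\lambda_{ij}$ is $\rho_\lambda E^\lambda_{ji}$, and $\sum_{i,j}E^\lambda_{ij}\,x\,E^\lambda_{ji}=\chi_\lambda(x)\mathbf e_\lambda$. For the last formula, expand $\mathbf e_\lambda=\sum_w\tau(\mathbf e_\lambda T_w)T_{w^{-1}}$.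
\end{proof}

The same statements hold for $H_m\otimes H_n\subset H_{m+n}$, with the basis $T_w$ for $w\in\mathfrak S_m\times\mathfrak S_n$. There $\tau$ restricts to $\tau\otimes\tau$, the simple modules are indexed by pairs $\kappa=(\kappa_1,\kappa_2)$, and $\rho_\kappa=\rho_{\kappa_1}\rho_{\kappa_2}$, $d_\kappa=d_{\kappa_1}d_{\kappa_2}$, $\mathbf e_\kappa=\mathbf e_{\kappa_1}\otimes\mathbf e_{\kappa_2}$.

\section{Reduction to a root of unity}\label{sec:local}

From now on $p$ is prime, $\check Z=\check Z_p$ and $r=r_p$.

\begin{lemma}\label{lem:integral}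
For every link, $\check Z(\mathcal L)\in\mathbb Z[z^2,t^{\pm1}]$. In type II, $\check Z(\mathcal L_+)-\check Z(\mathcal L_-)$ is divisible by $z^2$ in this ring.
\end{lemma}

\begin{proof}
First, $\check Z_1(M)\in\mathbb Z[z^2,t^{\pm1}]$ for every link $M$, by descending induction: the relations \eqref{eq:classical} have coefficients $1$ and $z^2$, and an $n$-component unlink of total framing $w$ gives $t^w(t-t^{-1})^n$. Each braid in $r$ closes to a single curve. So by \eqref{eq:ZP} and Lemma~\ref{lem:r}, $\check Z(\mathcal L)$ is a sum of terms $z^L\langle M\rangle=\check Z_1(M)$ with $M$ a link of $L$ components. In type II, corresponding terms for $\mathcal L_+$ and $\mathcal L_-$ differ by $p^2$ mixed crossing changes, and each of them contributes a multiple of $z^2$ by \eqref{eq:classical}.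
\end{proof}

Fix $\zeta\in\mathbb C$ with $\zeta^p=\epsilon$ and $\zeta^2\ne1$. Thus $\zeta$ is a primitive $p$-th root of unity for $p$ odd, $\zeta=\pm i$ for $p=2$, and $\zeta^2$ has order $p$ in both cases. Let $\mathcal O$ be the localization of $\mathbb Q(\zeta)[q^{\pm1}]$ at $q=\zeta$. It is a discrete valuation ring, and $\pi=\{p\}=q^{-p}(q^{2p}-1)$, which has a simple zero at $\zeta$, is a uniformizer. Let $K$ be its fraction field and $\mathcal A=\mathcal O[t^{\pm1}]$, and write $\equiv_k$ for congruence modulo $\pi^k\mathcal A$. Two kinds of units will be used constantly: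
\begin{itemize}
\item nonzero rational numbers, in particular $p$ and the dimensions $d_\lambda$;
\item $\{k\}$ and $[k]$ for $p\nmid k$, in particular $z$, so that every framed link evaluates into $\mathcal A$.
\end{itemize}
Write $q^p=\epsilon\theta$. Then $\theta\equiv_11$, and for all $m\in\mathbb Z$
\begin{equation}\label{eq:theta}
\theta^m\equiv_21+m(\theta-1).
\end{equation}
Allowing rational denominators loses nothing, because the moduli in Theorem~\ref{thm:main} are monic in $z^2$.

\begin{lemma}\label{lem:localglobal}
Let $f\in\mathbb Z[z^2,t^{\pm1}]$. If $f\in\pi^2\mathcal A$ for all $\zeta$ as above, then $[p]^2\mid f$ in $\mathbb Z[z^2,t^{\pm1}]$. If $f\in\pi^4\mathcal A$ for all $\zeta$ and $z^2\mid f$, then $z^2[p]^4\mid f$.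
\end{lemma}

\begin{proof}
Put $x=z^2=q^2+q^{-2}-2$ and treat each coefficient of a power of $t$ separately. For $p$ odd, $[p]=q^{p-1}+q^{p-3}+\dots+q^{1-p}$ is a monic integer polynomial in $x$ of degree $(p-1)/2$. It vanishes at the $(p-1)/2$ distinct values $\zeta^2+\zeta^{-2}-2$, so these are its roots and they are simple. As $dx/dq=2q^{-3}(q^4-1)\ne0$ at $q=\zeta$, the order of vanishing in $x$ equals the order in $\pi$. For $p=2$, $[2]^2=x+4=(q+q^{-1})^2$ has order $2$ in $\pi$ at $q=\pm i$, so the order in $\pi$ is twice the order in $x+4$. In both cases $[p]\neq0$ at $x=0$. This gives the divisibility in $\mathbb C[x]$, and a monic integer divisor of an integer polynomial has an integer quotient.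
\end{proof}

Since $\{p\}^2=z^2[p]^2$ and $\{p\}^2[p]^2=z^2[p]^4$, Lemmas~\ref{lem:integral} and~\ref{lem:localglobal} reduce Theorem~\ref{thm:main} to the following statement, whose two parts are proved in Sections~\ref{sec:typeI} and~\ref{sec:hecke}.

\begin{theorem}\label{thm:local}
For every $\zeta$ as above,
\begin{align}
\check Z(\mathcal L_+)-\check Z(\mathcal L_-)&\equiv_2\epsilon\,\check Z(\mathcal L_0)&&\text{in type I,}\label{eq:Iloc}\\
\check Z(\mathcal L_+)-\check Z(\mathcal L_-)&\equiv_4\epsilon\,p\,\{p\}^2\,\check Z(\mathcal L_0)&&\text{in type II.}\label{eq:IIloc}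
\end{align}
\end{theorem}

\begin{remark}
Primality enters through the second kind of units: at every zero of $[p]$, the elements $[k]$ with $0<k<p$ are nonzero. For composite colors (I) can fail. For any $m\geq1$, Lemma~\ref{lem:FT}, \eqref{eq:hooks} and Lemma~\ref{lem:unknot} give
\[
\check Z_m(O_1)=t^m[u^m]\langle H(q^mu)E(-q^{-m}u)\rangle=t^m[u^m]\exp\sum_{k\ge1}\frac{(t^k-t^{-k})\{mk\}}{k\{k\}}\,u^k ,
\]
so the coefficient of $t^{2m}$ is $h_m(q^{m-1},q^{m-3},\dots,q^{1-m})$. The invariant $\check Z_m(O_{-1})$ has degree at most $0$ in $t$, and $\check Z_m(O_0\sqcup O_0)=(t^m-t^{-m})^2$. So (I) for the triple of Example~\ref{ex:curl} would force this coefficient to equal $(-1)^{m-1}$ at the zeros of $[m]$. For $m=4$ and $q=i$ it is $[u^4](1+u^2)^{-2}=3$.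
\end{remark}

\section{An exact formula for a mixed crossing change}\label{sec:cylinder}

Let $A$ and $B$ be the components at a mixed crossing. A neighborhood of $B$ that also contains the crossing is a thickened cylinder, in which $B$ is the core circle and the $p$-cable of $A$ is a set of $p$ parallel arcs. We compute there.

\subsection{A power sum crossing one arc}

Draw the cylinder as a rectangle whose left and right edges are identified. ``Higher'' and ``lower'' refer to height in the picture, ``over'' and ``under'' to depth. Let $\mathcal S_n(R)$ be the skein over $R$ of the thickened cylinder with $n$ inputs at the bottom and $n$ outputs at the top. It is an algebra under stacking, read from bottom to top, and it receives an algebra map from $H_n(R)$. Identify $\mathcal C$ with the skein of the cylinder, the core running to the right. For $x\in\mathcal C$, let $x^{\mathrm{ov}},x^{\mathrm{un}}\in\mathcal S_n$ be $x$ placed over, respectively under, $n$ vertical strands; both maps are ring homomorphisms. Let $\gamma\in\mathcal S_1$ be the arc that winds once to the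 right without crossings. A circle running to the right over an upward strand forms a positive crossing, so the skein relation says $P_1^{\mathrm{ov}}-P_1^{\mathrm{un}}=z\gamma$. Power sums are the decorations for which this persists.

\begin{lemma}[Morton]\label{lem:morton}
In $\mathcal S_1(F)$, $\;P_m^{\mathrm{ov}}-P_m^{\mathrm{un}}=\{m\}\gamma^m$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,thick]
\draw[thin] (0,0)--(6,0) (0,4)--(6,4);
\draw[thin,dashed] (0,0)--(0,4) (6,0)--(6,4);
\draw (2.4,1.2) rectangle (3.6,2.8);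
\node at (3,2) {$E_3$};
\draw[->] (3,0) .. controls (3,0.8) and (1.2,1.5) .. (2.4,1.5);
\draw (3.6,1.5)--(6,1.75);
\draw[->] (0,1.75)--(2.4,2);
\draw (3.6,2)--(6,2.25);
\draw[->] (0,2.25)--(2.4,2.5);
\draw[->] (3.6,2.5) .. controls (4.8,2.5) and (3,3.2) .. (3,4);
\begin{scope}[xshift=8cm]
\draw[thin] (0,0)--(6,0) (0,4)--(6,4);
\draw[thin,dashed] (0,0)--(0,4) (6,0)--(6,4);
\draw[->] (4,0)--(4,4);
\draw[white,line width=6pt] (3.5,1.1)--(4.5,1.6);
\draw (3,0) .. controls (3,0.7) and (3.2,0.95) .. (3.5,1.1)--(4.5,1.6) .. controls (5,1.85) and (5.5,1.95) .. (6,2);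
\draw[->] (0,2) .. controls (0.5,2.05) and (1,2.15) .. (1.5,2.4)--(2.5,2.9) .. controls (2.8,3.05) and (3,3.3) .. (3,4);
\draw[white,line width=6pt] (2,2.3)--(2,3);
\draw[->] (2,0)--(2,4);
\end{scope}
\end{tikzpicture}
\caption{Two tangles on the cylinder; the dashed edges are identified. Left: the element $y_3$ with one input and one output, built from the idempotent $E_3$ on three horizontal strands. Right: the element $Y_2$ on three strands, in which the second strand winds once to the right, over the third strand and under the first.}\label{fig:cylinder}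
\end{figure}

\begin{proof}
We find elements $y_n$ that can be expanded in two ways, once in terms of $h_n^{\mathrm{ov}}$ and once in terms of $h_n^{\mathrm{un}}$. Let $E_n=\mathbf e_{(n)}$, the unique nonzero idempotent with $\sigma_iE_n=E_n\sigma_i=qE_n$; its closure is $h_n$. We draw it as a box on $n$ strands running to the right at levels $1$ (lowest) to $n$. Then $\sigma_i$ is the positive crossing of levels $i,i+1$, in which the rising strand passes under the falling one. Define $y_n\in\mathcal S_1$, for $n\ge1$, as in Figure~\ref{fig:cylinder}: the bottom point is joined to input $1$ of the box, output $i$ goes once around the cylinder into input $i+1$ for $i<n$, output $n$ is joined to the top point, and there are no crossings outside the box. Thus $y_1=1$.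

By Lemma~\ref{lem:casimir}, $E_n$ is $\sum_wq^{\ell(w)}T_w$ divided by $\sum_wq^{2\ell(w)}$. Every element of $\mathfrak S_{n+1}$ is uniquely $u\,s_1\cdots s_k$ with $u\in\langle s_2,\dots,s_n\rangle$ and $0\le k\le n$, lengths adding. As $\sum_{k=0}^nq^{2k}=q^n[n+1]$,
\begin{equation}\label{eq:En}
q^n[n+1]\,E_{n+1}=(1\otimes E_n)\sum_{k=0}^nq^k\,\sigma_1\sigma_2\cdots\sigma_k .
\end{equation}
Here $1\otimes E_n$ has $E_n$ on levels $2,\dots,n+1$, and $\sigma_1\cdots\sigma_k$ raises the strand at level $1$ to level $k+1$, under $k$ strands. Insert \eqref{eq:En} into $y_{n+1}$.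

\emph{The term $k=n$.} The arc from the bottom point passes lower than $E_n$, then rises under all $n$ outputs of $E_n$ to level $n+1$ and ends at the top. Output $j$ of $E_n$ starts at level $j+1$, falls to level $j$, and goes around into level $j+1$, which is input $j$ of $E_n$. This is the closure of $E_n$ over a trivial arc, so the term is $q^nh_n^{\mathrm{ov}}$.

\emph{The terms $k<n$.} The crossings $\sigma_1\cdots\sigma_k$ lie on levels $1,\dots,k+1\le n$, all of which go around the cylinder. Slide the crossings along. They arrive at the left of $1\otimes E_n$ on levels $2,\dots,k+2$, that is, as $\sigma_1\cdots\sigma_k$ just before $E_n$ in the numbering of $E_n$, which absorbs them as $q^k$. Now the arc from the bottom point goes once around without crossings and enters input $1$ of $E_n$; output $j<n$ of $E_n$ goes around from level $j+1$ to level $j+2$, which is input $j+1$; and output $n$ goes to the top. This is $\gamma y_n$, so the term is $q^{2k}\gamma y_n$.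

Since $\sum_{k<n}q^{2k}=q^{n-1}[n]$, we get $[n+1]y_{n+1}=h_n^{\mathrm{ov}}+q^{-1}[n]\gamma y_n$ for $n\ge0$. The ring automorphism $q\mapsto q^{-1}$, $\sigma_i\mapsto\sigma_i^{-1}$ fixes $E_{n+1}$ and $1\otimes E_n$ by uniqueness, so \eqref{eq:En} also holds with $q$ and $\sigma_i$ inverted. The rising strand now passes over, and the same argument gives $[n+1]y_{n+1}=h_n^{\mathrm{un}}+q[n]\gamma y_n$. With $\eta(u)=\sum_{n\ge1}[n]y_nu^{n-1}$,
\[
H^{\mathrm{ov}}(u)=(1-q^{-1}\gamma u)\,\eta(u),\qquad H^{\mathrm{un}}(u)=(1-q\gamma u)\,\eta(u).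
\]
The $h_n^{\mathrm{ov}}$ commute with each other and with $\gamma$, since they slide up and down over everything else. By the first equation the coefficients of $\eta$, and by the second those of $H^{\mathrm{un}}$, lie in the commutative algebra generated by $\gamma$ and the $h_n^{\mathrm{ov}}$. There we may take logarithms:
\[
\sum_k(P_k^{\mathrm{ov}}-P_k^{\mathrm{un}})\frac{u^k}k=\log\frac{1-q^{-1}\gamma u}{1-q\gamma u}=\sum_k\{k\}\gamma^k\frac{u^k}k .\qedhere
\]
\end{proof}

\subsection{A power sum crossing $n$ arcs}

To use Lemma~\ref{lem:morton} one strand at a time, place the vertical strands $1,\dots,n$ (numbered from the left) in separate layers, strand $1$ nearest to the viewer. Let $Y_j\in\mathcal S_n$ be the tangle in which strand $j$ winds once to the right within its layer and the others are vertical (Figure~\ref{fig:cylinder}). The layers can be isotoped independently. Hence the $Y_j$ commute, and in $Y_1\cdots Y_n$ all windings can be done in parallel, so that $Y_1\cdots Y_n$ is the crossingless $n$-cable of $\gamma$. Let $e_i(Y)$ and $P_i(Y)$ be the elementary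 and power sum polynomials in $Y_1,\dots,Y_n$.

\begin{lemma}\label{lem:Y}
\begin{itemize}
\item[(a)] $Y_j=\sigma_jY_{j+1}\sigma_j$, and $\sigma_jY_k=Y_k\sigma_j$ for $k\ne j,j+1$.
\item[(b)] $\sigma_j$ commutes with $Y_jY_{j+1}$ and $Y_j+Y_{j+1}$; symmetric polynomials in $Y_1,\dots,Y_n$ commute with $H_n$.
\item[(c)] $P_m^{\mathrm{ov}}-P_m^{\mathrm{un}}=\{m\}P_m(Y)$ in $\mathcal S_n(F)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\omega$ be the crossingless diagram taking position $i$ to $i+1$ and position $n$ around the cylinder to $1$. In $Y_j$, strand $j$ passes over strands $j+1,\dots,n$ (positive crossings), goes around, and returns under strands $1,\dots,j-1$ (negative crossings). So $Y_j=\sigma_j\cdots\sigma_{n-1}\,\omega\,\sigma_1^{-1}\cdots\sigma_{j-1}^{-1}$, which gives the first relation. The second holds because $\sigma_j$ lives in the slab formed by layers $j$ and $j+1$, which is disjoint from layer $k$.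

(b) By (a), $\sigma_jY_j=(1+z\sigma_j)Y_{j+1}\sigma_j=Y_{j+1}\sigma_j+zY_j$ and $\sigma_jY_{j+1}=Y_j\sigma_j^{-1}=Y_j\sigma_j-zY_j$. Adding, $\sigma_j$ commutes with $Y_j+Y_{j+1}$. Also $\sigma_jY_{j+1}Y_j=Y_j\sigma_j^{-1}Y_j=Y_jY_{j+1}\sigma_j$. A symmetric polynomial is a polynomial in $Y_j+Y_{j+1}$, $Y_jY_{j+1}$ and the other $Y_k$.

(c) Move the circle decorated by $P_m$ from over all strands to under all strands, past strands $1,2,\dots,n$ in turn. At stage $j$, apply Lemma~\ref{lem:morton} in a slab containing only the circle and strand $j$; the difference is $\{m\}Y_j^m$.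
\end{proof}

\subsection{The formula}

Call an $\mathcal A$-linear map $\Phi\colon\mathcal S_p(\mathcal A)\to\mathcal A$ \emph{cyclic} if $\Phi(sb)=\Phi(bs)$ for all $s\in\mathcal S_p(\mathcal A)$ and $b\in H_p(\mathcal A)$.

\begin{proposition}\label{prop:exact}
For every triple of type II there are cyclic maps $\Phi_1,\dots,\Phi_{p-1}$ with
\[
\check Z(\mathcal L_+)-\check Z(\mathcal L_-)=\{p\}^2\Bigl(\epsilon\,p\,\check Z(\mathcal L_0)+\sum_{i=1}^{p-1}(-1)^{i-1}\Phi_i\bigl(e_i(Y)\,r\bigr)\Bigr).
\]
\end{proposition}

\begin{proof}
Draw both strands at the crossing upward. Let $B$ be the component of the strand from bottom left to top right, and $A$ the other, so that $B$ is over $A$ in $\mathcal L_+$ and under $A$ in $\mathcal L_-$. Let $\mathcal V$ be a thin thickening of the blackboard annulus of $B$, enlarged in depth near the crossing so that it contains $p$ arcs of the $p$-cable of $A$ running across the annulus, and meets the rest of the link nowhere. Turning the picture clockwise by an eighth of a turn makes $A$ run upward and $B$ to the right, which identifies $\mathcal V$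 with the thickened cylinder. For $s\in\mathcal S_p$ let $\Phi(s)$ be the evaluation of the link consisting of $s$ in $\mathcal V$, the $p$-cable of $A$ outside $\mathcal V$, and all components other than $A,B$ decorated by $\operatorname{cl}(r)$. Then $\Phi$ maps $\mathcal S_p(\mathcal A)$ to $\mathcal A$, and it is cyclic because a braid slides along the cable of $A$ from the top of $\mathcal V$ to the bottom. Extending coefficients to $K(t)$ and using Lemma~\ref{lem:Y}(c),
\[
\check Z(\mathcal L_+)-\check Z(\mathcal L_-)=\{p\}\,\Phi\bigl((P_p^{\mathrm{ov}}-P_p^{\mathrm{un}})\,r\bigr)=\{p\}^2\,\Phi\bigl(P_p(Y)\,r\bigr).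
\]
Newton's identity reads $P_p=\epsilon\,p\,e_p+\sum_{i=1}^{p-1}(-1)^{i-1}e_iP_{p-i}$. The map $\Phi_i(s)=\Phi(P_{p-i}(Y)s)$ is cyclic by Lemma~\ref{lem:Y}(b). Finally, $e_p(Y)$ is the $p$-cable of $\gamma$. Deleting $B$ and replacing the vertical arc of $A$ by $\gamma$ gives the curve that arrives on $A$, turns right, follows $B$ once and leaves along $A$. This is the smoothed component of $\mathcal L_0$ with its blackboard framing, so $\Phi(e_p(Y)r)=\check Z(\mathcal L_0)$.
\end{proof}

It remains to show that each error term lies in $\pi^2\mathcal A$.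

\begin{example}\label{ex:typeII}
For $p=2$ there is one error term. By Lemma~\ref{lem:Y}(a), $e_1(Y)=Y_2+\sigma Y_2\sigma$. Cyclicity moves the first $\sigma$ to the end, and \eqref{eq:p2} applies:
\[
\Phi_1(e_1(Y)\,r)=\Phi_1\bigl(Y_2\,(r+\sigma r\sigma)\bigr)=z[2]^2\,\Phi_1(Y_2\sigma)\in\pi^2\mathcal A .
\]
This proves \eqref{eq:IIloc} for $p=2$. Two features generalize. The element $e_1(Y)$ is a sum $\sum T_wY_2T_{w^{-1}}$ over coset representatives of $\mathfrak S_1\times\mathfrak S_1$. And the sum $\sum T_{w^{-1}}rT_w=r(1+\sigma^2)$ is divisible by $\pi^2$, although $r$ itself is not divisible by $\pi$.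
\end{example}

\section{The Hecke algebra $H_p$ near $\zeta$ and mixed crossings}\label{sec:hecke}

At $q=\zeta$ the algebras $H_k$ with $k<p$ have unit Schur elements, and $H_p$ is the first one for which this fails. By Lemma~\ref{lem:schur}, $\rho_\lambda$ for $\lambda\vdash p$ is a unit of $\mathcal O$ if $\lambda$ is not a hook, since all hook lengths are then less than $p$, and has valuation exactly $1$ if $\lambda$ is a hook. These are the partitions on which $r$ is supported. We label a hook of size $p$ by its leg $b\in\{0,\dots,p-1\}$, with arm $a=p-1-b$. Characters map $H_p(\mathcal A)$ to $\mathcal A$, and a central $\xi\in H_p(\mathcal A)$ acts on $V_b$ by the scalar $\xi_b=\chi_b(\xi)/d_b\in\mathcal A$.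

\subsection{Neighboring hooks}

Let $1\le i\le p-1$, $W'=\mathfrak S_{p-i}\times\mathfrak S_i$ and $H'=H_{p-i}\otimes H_i\subset H_p$. All Schur elements $\rho_\kappa$ of $H'$ are units, so $\mathbf e_\kappa\in H'(\mathcal O)$ by Lemma~\ref{lem:casimir}.

To restrict hooks to $H'$, recall that $c^\lambda_{\kappa_1\kappa_2}$ is the coefficient of $s_{\kappa_1}\otimes s_{\kappa_2}$ in the coproduct of $s_\lambda$, and that $H(x)$ and $E(y)$ are group-like. By \eqref{eq:hooks}, $H(x)E(y)=1+(x+y)\Gamma$ with $\Gamma=\sum s_{(a|b)}x^ay^b$, so $\Gamma$ has coproduct $\Gamma\otimes1+1\otimes\Gamma+(x+y)\,\Gamma\otimes\Gamma$. Comparing coefficients: $\mathbf e_\kappa$ acts as zero on all hook modules unless $\kappa_1,\kappa_2$ are both hooks; and if they are, with legs $b_1,b_2$ and $b(\kappa):=b_1+b_2$, then $V_\kappa$ occurs once in $V_{b(\kappa)}$, once in $V_{b(\kappa)+1}$, and in no other hook module.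

\begin{lemma}\label{lem:adjacent}
Let $\kappa$ be a pair of hooks and $b=b(\kappa)$. Then $\rho_b^{-1}+\rho_{b+1}^{-1}\in\mathcal O$, and $\chi_b(x\mathbf e_\kappa)\equiv_1\chi_{b+1}(x\mathbf e_\kappa)$ for all $x\in H_p(\mathcal A)$. Consequently, for central $\xi\in H_p(\mathcal A)$ all the scalars $\xi_0,\dots,\xi_{p-1}$ are congruent modulo $\pi$.
\end{lemma}

\begin{proof}
In $\tau(x\mathbf e_\kappa)=\sum_\lambda\rho_\lambda^{-1}\chi_\lambda(x\mathbf e_\kappa)\in\mathcal A$ the non-hook terms lie in $\mathcal A$, and only the hooks $b,b+1$ contribute. So $\rho_b^{-1}\chi_b(x\mathbf e_\kappa)+\rho_{b+1}^{-1}\chi_{b+1}(x\mathbf e_\kappa)\in\mathcal A$. For $x=1$ this is $d_\kappa(\rho_b^{-1}+\rho_{b+1}^{-1})$, which gives the first claim. Subtracting $(\rho_b^{-1}+\rho_{b+1}^{-1})\chi_{b+1}(x\mathbf e_\kappa)$ shows $\rho_b^{-1}\bigl(\chi_b(x\mathbf e_\kappa)-\chi_{b+1}(x\mathbf e_\kappa)\bigr)\in\mathcal A$, and $\rho_b^{-1}$ has a simple pole. For $i=1$ every $b\in\{0,\dots,p-2\}$ occurs as $b(\kappa)$, and $x=\xi$ gives $d_\kappa\xi_b\equiv_1d_\kappa\xi_{b+1}$.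
\end{proof}

The first consequence describes every trace evaluated on $r$ times a central element. It will control framing changes and connected sums.

\begin{lemma}\label{lem:weights}
Let $f\colon H_p(\mathcal A)\to\mathcal A$ be an $\mathcal A$-linear trace. There are $v_0,\dots,v_{p-1}\in\mathcal A$, all congruent modulo $\pi$, with $f(r\xi)=\sum_bv_b\xi_b$ for all central $\xi\in H_p(\mathcal A)$. In particular $f(r\,\mathrm{FT}_p^m)\equiv_2\epsilon^mf(r)$ for all $m\in\mathbb Z$.
\end{lemma}

\begin{proof}
Write $f(x)=\tau(\phi x)$ with $\phi\in H_p(\mathcal A)$. From $\tau(\phi xy)=\tau(\phi yx)=\tau(x\phi y)$ for all $y$ we see that $\phi$ is central. By Lemma~\ref{lem:r}, $f(r\xi)=\sum_bw_b\phi_b\xi_b$ with $w_b=(-1)^b\{p\}\rho_b^{-1}\in\mathcal O$. By Lemma~\ref{lem:adjacent}, $w_b-w_{b+1}=(-1)^b\{p\}(\rho_b^{-1}+\rho_{b+1}^{-1})\in\pi\mathcal O$ and $\phi_b\equiv_1\phi_{b+1}$. Take $v_b=w_b\phi_b$.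

For $\xi=\mathrm{FT}_p^m$ we have $\xi_b=q^{pm(a-b)}=(\epsilon\theta)^{m(a-b)}$. Since $a-b\equiv p-1\pmod2$ and $\epsilon^{p-1}=\epsilon$, \eqref{eq:theta} gives $\xi_b\equiv_2\epsilon^m\bigl(1+m(a-b)(\theta-1)\bigr)$. As $\theta-1\in\pi\mathcal O$, we may replace $v_b$ by $v_0$ in the first-order term, and $\sum_b(a-b)=\sum_b(p-1-2b)=0$. So $\sum_bv_b\xi_b\equiv_2\epsilon^m\sum_bv_b=\epsilon^mf(r)$.
\end{proof}

The second consequence is the estimate for elements induced from $H'$. Let $\mathcal D$ be the set of minimal length representatives of the cosets $wW'$; these are the permutations increasing on $\{1,\dots,p-i\}$ and on $\{p-i+1,\dots,p\}$, and $\ell(dc)=\ell(d)+\ell(c)$ for $d\in\mathcal D$, $c\in W'$. Put $\operatorname{Tr}(x)=\sum_{w\in\mathcal D}T_w\,x\,T_{w^{-1}}$.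

\begin{lemma}\label{lem:induced}
If $\phi\in H_p(\mathcal A)$ commutes with $H'$, then $\tau(r\operatorname{Tr}(\phi))\in\pi^2\mathcal A$.
\end{lemma}

\begin{proof}
Let $\operatorname{Cas}'(x)=\sum_{c\in W'}T_cxT_{c^{-1}}$. Since $T_{dc}=T_dT_c$ and $T_{(dc)^{-1}}=T_{c^{-1}}T_{d^{-1}}$, we have $\operatorname{Cas}=\operatorname{Tr}\circ\operatorname{Cas}'$. By Lemma~\ref{lem:casimir} for $H'$, $\operatorname{Cas}'(\phi\,\mathbf e_\kappa)=\phi\operatorname{Cas}'(\mathbf e_\kappa)=\rho_\kappa d_\kappa\,\phi\,\mathbf e_\kappa$. Hence $\phi=\sum_\kappa(\rho_\kappa d_\kappa)^{-1}\operatorname{Cas}'(\phi\,\mathbf e_\kappa)$, and $\operatorname{Tr}(\phi)=\sum_\kappa(\rho_\kappa d_\kappa)^{-1}\operatorname{Cas}(\phi\,\mathbf e_\kappa)$ is central and acts on $V_\lambda$ by $\rho_\lambda\sum_\kappa(\rho_\kappa d_\kappa)^{-1}\chi_\lambda(\phi\,\mathbf e_\kappa)$. The factor $\rho_\lambda$ cancels the pole of $\tau$: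
\[
\tau(r\operatorname{Tr}(\phi))=\{p\}\sum_b(-1)^b\sum_\kappa\frac{\chi_b(\phi\,\mathbf e_\kappa)}{\rho_\kappa d_\kappa}
=\{p\}\sum_\kappa\frac{(-1)^{b(\kappa)}}{\rho_\kappa d_\kappa}\Bigl(\chi_{b(\kappa)}(\phi\,\mathbf e_\kappa)-\chi_{b(\kappa)+1}(\phi\,\mathbf e_\kappa)\Bigr),
\]
the last sum over pairs of hooks. Each bracket lies in $\pi\mathcal A$ by Lemma~\ref{lem:adjacent}, and $\rho_\kappa d_\kappa$ is a unit.
\end{proof}

One factor $\pi$ comes from the characters of $r$, the other from the alternating sign, which pairs the two hooks containing $\kappa$.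

\subsection{Proof of the type II congruence}

By Proposition~\ref{prop:exact}, \eqref{eq:IIloc} follows from the next lemma.

\begin{lemma}\label{lem:error}
If $\Phi$ is cyclic, then $\Phi(e_i(Y)\,r)\in\pi^2\mathcal A$ for $1\le i\le p-1$.
\end{lemma}

\begin{proof}
For $I\subset\{1,\dots,p\}$ let $Y_I=\prod_{j\in I}Y_j$, and let $I_0=\{p-i+1,\dots,p\}$. We first show that $T_wY_{I_0}T_{w^{-1}}=Y_{w(I_0)}$ for $w\in\mathcal D$. The map $w\mapsto w(I_0)$ is a bijection from $\mathcal D$ to the $i$-element subsets. Suppose that the formula holds for $w$, and let $I=w(I_0)$, $j\notin I$, $j+1\in I$. Then $w^{-1}(j)\le p-i<w^{-1}(j+1)$, so $\ell(s_jw)=\ell(w)+1$. The permutation $s_jw$ is still increasing on both blocks, so it is the element of $\mathcal D$ corresponding to $I'=(I\setminus\{j+1\})\cup\{j\}$. By Lemma~\ref{lem:Y}(a), $T_{s_jw}Y_{I_0}T_{(s_jw)^{-1}}=\sigma_jY_I\sigma_j=Y_{I'}$. Every $i$-element subset is reached from $I_0$ by such moves. Therefore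
\[
e_i(Y)=\sum_{w\in\mathcal D}T_wY_{I_0}T_{w^{-1}},\qquad\Phi(e_i(Y)\,r)=\sum_{w\in\mathcal D}\Phi\bigl(Y_{I_0}T_{w^{-1}}rT_w\bigr).
\]
The linear form $x\mapsto\Phi(Y_{I_0}x)$ on $H_p(\mathcal A)$ is $x\mapsto\tau(\phi x)$ for some $\phi\in H_p(\mathcal A)$. For $j\ne p-i$, the indices $j,j+1$ are both in $I_0$ or both outside it, so $Y_{I_0}$ commutes with $H'$ by Lemma~\ref{lem:Y}. For $c\in H'$ this gives $\Phi(Y_{I_0}cx)=\Phi(cY_{I_0}x)=\Phi(Y_{I_0}xc)$, that is $\tau(\phi cx)=\tau(\phi xc)=\tau(c\phi x)$ for all $x$. So $\phi$ commutes with $H'$, and $\Phi(e_i(Y)r)=\sum_w\tau(\phi T_{w^{-1}}rT_w)=\tau(r\operatorname{Tr}(\phi))$. Apply Lemma~\ref{lem:induced}.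
\end{proof}

This proves \eqref{eq:IIloc}, and with it part (II) of Theorem~\ref{thm:main}.

\section{Framings, connected sums and two-strand closures}\label{sec:mod2}

We collect what is needed about $\check Z$ modulo $\pi^2$. Put $U=t^p-t^{-p}=\check Z(O_0)$. Its leading coefficient in $t$ is a unit, so $U$ is not a zero divisor in $\mathcal A/\pi^2\mathcal A$ and can be canceled from congruences. For a component $x$ of $\mathcal L$ and $b\in H_p(\mathcal A)$, let $f_x(b)$ be the evaluation with $b$ inserted in the $p$-cable of $x$ and the other components decorated by $\operatorname{cl}(r)$. This is a trace with values in $\mathcal A$, and $f_x(r)=\check Z(\mathcal L)$.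

\begin{proposition}\label{prop:F}
\begin{itemize}
\item[(a)] Changing a mixed crossing does not change $\check Z$ modulo $\pi^2$.
\item[(b)] Raising the framing of a component by $m\in\mathbb Z$ multiplies $\check Z$ by $(\epsilon t^p)^m$ modulo $\pi^2$.
\item[(c)] If $\mathcal L\#N$ is the connected sum of a component $x$ of $\mathcal L$ with a knot $N$, framings added, then $U\,\check Z(\mathcal L\#N)\equiv_2\check Z(\mathcal L)\,\check Z(N)$.
\end{itemize}
\end{proposition}

\begin{proof}
Part (a) follows from \eqref{eq:IIloc}. For (b), the new invariant is $t^{pm}f_x(r\,\mathrm{FT}_p^m)$ by Lemma~\ref{lem:FT}; apply Lemma~\ref{lem:weights}.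

(c) Cut $N$ open to a long knot. By Lemma~\ref{lem:disk} its $p$-cable is an element $J\in H_p(\mathcal A)$, and $J$ is central because braids slide through the cable. By Lemma~\ref{lem:adjacent} we can write $J_b=J_0+\pi j_b$ with $j_b\in\mathcal A$; put $j=\sum_bj_b$. Let $v_b$ be the weights of Lemma~\ref{lem:weights} for $f_x$, and $u_b$ those for the unknot $O_0$. Then $\check Z(\mathcal L)=\sum v_b\equiv_1pv_0$ and $U=\sum u_b\equiv_1pu_0$, while
\[
\check Z(\mathcal L\#N)=\sum v_bJ_b\equiv_2J_0\check Z(\mathcal L)+\pi v_0j,\qquad\check Z(N)=\sum u_bJ_b\equiv_2J_0U+\pi u_0j .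
\]
Multiply the first by $U$ and the second by $\check Z(\mathcal L)$. Both products are congruent to $J_0U\check Z(\mathcal L)+\pi p\,u_0v_0j$ modulo $\pi^2$.
\end{proof}

One computation cannot be avoided. For $n$ odd let $N_n$ be the closure of $\sigma^n\in H_2$ in the plane, a knot with framing $n$. If \eqref{eq:Iloc} holds, then $\check Z(N_3)-\check Z(N_1)$ and $\check Z(N_1)-\check Z(N_{-1})$ are $\epsilon$ times the invariants of the Hopf link and of the unlink, which agree modulo $\pi^2$ by (a). So \eqref{eq:Iloc} forces the last statement of the following lemma, and Section~\ref{sec:typeI} shows that nothing else is needed.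

\begin{lemma}\label{lem:torus}
For $n$ odd, $\check Z(N_n)\equiv_2\epsilon\bigl[\tfrac12(t^{2p}-t^{-2p})+\tfrac n2U^2\bigr]$. Hence $\check Z(N_3)-2\check Z(N_1)+\check Z(N_{-1})\equiv_20$.
\end{lemma}

For $n=\pm1$ the formula gives $\epsilon t^{\pm p}U$, as Proposition~\ref{prop:F}(b) requires.

\begin{proof}
Let $\Sigma\in H_{2p}$ be the $p$-cable of $\sigma$, so that $\Sigma(b\otimes b')=(b'\otimes b)\Sigma$ for $b,b'\in H_p$, and $f(b)=\langle\operatorname{cl}((b\otimes1)\Sigma^n)\rangle$ is the trace $f_x$ of the knot $N_n$. The square of $\Sigma$ is not central, but it becomes so after a change of framing, which costs only a sign by Lemma~\ref{lem:weights}. Let $\Delta=(\mathrm{FT}_p\otimes1)\Sigma$. Then $\Delta(b\otimes b')=(b'\otimes b)\Delta$ and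
\[
\Delta^2=(\mathrm{FT}_p\otimes\mathrm{FT}_p)\Sigma^2=\mathrm{FT}_{2p}.
\]
For the last equality, view the $2p$-cable $t^{2p}\mathrm{FT}_{2p}$ of a curl as the $p$-cable of $\sigma^2$ with a curl on each strand, and use Lemma~\ref{lem:disk}.

\emph{Step 1: a trace identity.} Let $\Xi$ be $\Sigma^n$ or $\Delta$, and let $\psi$ be a trace on $H_{2p}$. Moving the factor $x$ cyclically and then through $\Xi$, twice, gives
\begin{equation}\label{eq:swap}
\psi\bigl((xy\otimes1)\Xi\bigr)=\psi\bigl((y\otimes1)\Xi(x\otimes1)\bigr)=\psi\bigl((y\otimes x)\Xi\bigr)=\psi\bigl((y\otimes1)\Xi(1\otimes x)\bigr)=\psi\bigl((yx\otimes1)\Xi\bigr).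
\end{equation}
So $b\mapsto\psi((b\otimes1)\Xi)$ is a trace on $H_p$, and a factor can be moved from the second cable to the first.

\emph{Step 2: reduction to $\Delta$.} By Lemma~\ref{lem:weights}, $\check Z(N_n)\equiv_2\epsilon R_n$, where
\[
R_n=f(r\,\mathrm{FT}_p^n)=\sum_{\nu\vdash2p}\chi_\nu\bigl((r\,\mathrm{FT}_p^n\otimes1)\Sigma^n\bigr)\langle Q_\nu\rangle .
\]
Since $n-1$ is even, $\Sigma^{n-1}$ commutes with $H_p\otimes H_p$, and $\Delta^n=(\Delta^2)^{(n-1)/2}\Delta=(\mathrm{FT}_p^{(n+1)/2}\otimes\mathrm{FT}_p^{(n-1)/2})\Sigma^n$. By \eqref{eq:swap} and Lemma~\ref{lem:FT},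
\[
\chi_\nu\bigl((r\,\mathrm{FT}_p^n\otimes1)\Sigma^n\bigr)=\chi_\nu\bigl((r\otimes1)\Delta^n\bigr)=q^{(n-1)c(\nu)}\chi_\nu\bigl((r\otimes1)\Delta\bigr).
\]

\emph{Step 3: $\chi_\nu((r\otimes1)\Delta)=\{p\}\,q^{c(\nu)}\chi_\nu((2p))$.} The trace $g(x)=\chi_\nu((x\otimes1)\Delta)$ equals $\sum_\lambda g(\mathbf e_\lambda)\chi_\lambda(x)/d_\lambda$, so $g(r)=\{p\}\sum_b(-1)^bg(\mathbf e_b)/d_b$. By \eqref{eq:swap} with $x=y=\mathbf e_b$, $g(\mathbf e_b)$ is the trace of $\Delta$ on $(\mathbf e_b\otimes\mathbf e_b)V_\nu\cong V_b\otimes V_b\otimes M$, a subspace preserved by $\Delta$. Let $\mathrm{fl}$ be the flip of the two factors $V_b$. The composite $\mathrm{fl}\circ\Delta$ commutes with $H_p\otimes H_p$, which acts through all of $\operatorname{End}(V_b\otimes V_b)$. So $\Delta=\mathrm{fl}\otimes\Delta_M$ with $\Delta_M^2=q^{2c(\nu)}$. The flip has trace $d_b$, and $\Delta_M$ has eigenvalues $\pm q^{c(\nu)}$, so $g(\mathbf e_b)=d_b\,q^{c(\nu)}m_b$ with $m_b\in\mathbb Z$. To find $\sum_b(-1)^bm_b$ put $q=1$, where $\mathbf e_b$ is regular by Lemmas~\ref{lem:schur} and~\ref{lem:casimir}.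 There $\Delta$ is the permutation exchanging the two blocks, and $\sum_b(-1)^b\mathbf e_b/d_b$ is the average of the $p$-cycles, since both act on $V_\lambda$ by $\chi_\lambda((p))/d_\lambda$. A $p$-cycle on the first block times the exchange of blocks is a $2p$-cycle. So $\sum_b(-1)^bm_b=\chi_\nu((2p))$.

\emph{Step 4: expansion.} Only hooks $\nu=(a|b)$ of size $2p$ contribute, with $c(\nu)=p(a-b)$. By \eqref{eq:hooks} with $x=q^{pn}$, $y=-q^{-pn}$, and Lemma~\ref{lem:unknot},
\[
R_n=\{p\}\sum_{a+b=2p-1}(-1)^bq^{pn(a-b)}\langle Q_{(a|b)}\rangle=\frac{\{p\}}{\{pn\}}\,[u^{2p}]\exp\sum_{k\ge1}x_ku^k,\qquad x_k=\frac{(t^k-t^{-k})\{pnk\}}{k\{k\}} .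
\]
For $N\ge1$, \eqref{eq:theta} gives $(\theta^N-\theta^{-N})/(\theta-\theta^{-1})=\sum_{j=0}^{N-1}\theta^{N-1-2j}\equiv_2N$, because the exponents sum to zero. Both sides are odd in $N$, and the same holds for $\theta^2$. Hence for all $N\in\mathbb Z$
\[
\{pN\}/\{p\}\equiv_2\epsilon^{N-1}N,\qquad\{2pN\}/\{2p\}\equiv_2N .
\]
So $\{p\}/\{pn\}\equiv_21/n$, $x_p\equiv_2\epsilon^{pn-1}nU$ and $x_{2p}\equiv_2\frac n2(t^{2p}-t^{-2p})$. For $p\nmid k$, $\{k\}$ is a unit and $x_k\in\pi\mathcal A$. A monomial $\prod x_{k_i}$ with $\sum k_i=2p$ that contains one such factor contains at least two, so it vanishes modulo $\pi^2$. What remains is $R_n\equiv_2\frac1n\bigl(x_{2p}+\frac12x_p^2\bigr)\equiv_2\frac12(t^{2p}-t^{-2p})+\frac n2U^2$. This is an affine function of $n$, so its second difference at $3,1,-1$ vanishes.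
\end{proof}

\section{Self-crossings}\label{sec:typeI}

A \emph{site} $\mathsf s$ of a diagram $D$ is a disk in which $D$ consists of two parallel strands with the same direction, drawn upward. Let $D(\mathsf s;n)$ be $D$ with these strands replaced by $\sigma^n$, and write $D(\mathsf s;i,\,\mathsf s';j)$ for insertions at two disjoint sites. A site is \emph{mixed} if its strands lie on different components, and \emph{pure} otherwise. For a mixed site $\mathsf s$ and a pure site $\mathsf e$ put
\[
\partial_{\mathsf s}D=\check Z(D(\mathsf s;1))-\check Z(D(\mathsf s;-1)),\qquad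
\partial^2_{\mathsf e}D=\check Z(D(\mathsf e;2))-2\check Z(D)+\check Z(D(\mathsf e;-2)).
\]
A triple of type I is $(D(\mathsf s;1),D(\mathsf s;-1),D)$ with $\mathsf s$ mixed, so \eqref{eq:Iloc} is the statement
\begin{equation}\label{eq:goal}
\partial_{\mathsf s}D\equiv_2\epsilon\,\check Z(D).
\end{equation}
The right side is unchanged modulo $\pi^2$ by mixed crossing changes in $D$. We show the same for the left side, and then unlink the two components that meet at $\mathsf s$. The difficulty is that a crossing between these two components is a self-crossing of $D(\mathsf s;\pm1)$, so Proposition~\ref{prop:F}(a) does not apply to it.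

\subsection{Moving the site}

\begin{lemma}\label{lem:move}
If $\mathsf s,\mathsf s'$ are disjoint mixed sites of $D$ between the same two components $x,y$, then $\partial_{\mathsf s}D\equiv_2\partial_{\mathsf s'}D$.
\end{lemma}

\begin{proof}
Cut $x=x_1x_2$ and $y=y_1y_2$ at the sites, with $x_1,y_1$ leading from $\mathsf s$ to $\mathsf s'$. After one crossing is inserted at each site, $x$ and $y$ are replaced by $x_1y_2$ and $y_1x_2$, and both inserted crossings are mixed. Consider $\Omega=\sum_{i,j=\pm1}ij\,\check Z(D(\mathsf s;i,\,\mathsf s';j))$. Applying \eqref{eq:IIloc} at $\mathsf s$, for each $j$, gives $\Omega\equiv_4\epsilon p\pi^2\,\partial_{\mathsf s'}D$. Applying it at $\mathsf s'$ gives $\Omega\equiv_4\epsilon p\pi^2\,\partial_{\mathsf s}D$. Divide by $\epsilon p\pi^2$.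
\end{proof}

This is where the full precision of (II) is used, and where $p$ must be a unit of $\mathcal O$.

Let $\mathsf e$ be a pure site of $D$ on a component $\mathcal K$. Its two strands divide $\mathcal K$ into two arcs, which become two components in $D(\mathsf e;\pm1)$. Draw the inserted crossing in the lower half of the disk, and let $\mathsf e'$ be the upper half, a mixed site of $D(\mathsf e;\pm1)$ between these components. Inserting $\sigma^{\pm1}$ at $\mathsf e'$ in $D(\mathsf e;i)$ gives $D(\mathsf e;i\pm1)$, so
\begin{equation}\label{eq:second}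
\partial^2_{\mathsf e}D=\partial_{\mathsf e'}D(\mathsf e;1)-\partial_{\mathsf e'}D(\mathsf e;-1).
\end{equation}
Two disjoint pure sites on $\mathcal K$ \emph{interlace} if each of the two arcs cut out by one site contains one strand of the other; the condition is symmetric.

\begin{lemma}\label{lem:interlace}
If pure sites $\mathsf e,\mathsf g$ of $D$ interlace, then $\partial^2_{\mathsf e}D\equiv_2\partial^2_{\mathsf g}D$.
\end{lemma}

\begin{proof}
In $D(\mathsf e;\pm1)$ the sites $\mathsf e'$ and $\mathsf g$ are mixed between the same two components. By \eqref{eq:second} and Lemma~\ref{lem:move}, $\partial^2_{\mathsf e}D\equiv_2\sum_ii\,\partial_{\mathsf g}D(\mathsf e;i)=\sum_{i,j=\pm1}ij\,\check Z(D(\mathsf e;i,\,\mathsf g;j))$. The last sum is symmetric in $\mathsf e$ and $\mathsf g$.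
\end{proof}

Two such moves carry any pure site to the site above a small curl, where Lemma~\ref{lem:torus} applies.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,thick]
\draw (0.5,-0.5)--(-0.5,0.5);
\draw[white,line width=6pt] (-0.3,-0.3)--(0.3,0.3);
\draw (-0.5,-1.5)--(-0.5,-0.5)--(0.5,0.5)--(0.5,1.5) arc (180:0:0.5)--(1.5,0.85)--(4,0.85);
\draw[->] (4,0.85)--(4,0.45);
\draw (4,0.45)--(4,0.15)--(1.5,0.15)--(1.5,-0.5) arc (0:-180:0.5);
\draw[->] (-0.5,0.5)--(-0.5,2.3);
\draw[->] (4.4,2.3)--(4.4,-1.5);
\draw[thin,dashed] (0,1.05) ellipse (0.85 and 0.35);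
\draw[thin,dashed] (4.2,0.5) ellipse (0.45 and 0.28);
\node at (-1.15,1.05) {$\mathsf d$};
\node at (4.9,0.5) {$\mathsf g$};
\node at (-0.8,-1.2) {$\alpha$};
\node at (4.7,-1.2) {$\beta$};
\end{tikzpicture}
\caption{A positive curl on the arc $\alpha$, the site $\mathsf d$ just above its crossing, and a finger pushed from the loop of the curl to the arc $\beta$. The fingertip and $\beta$ run in the same direction and form the site $\mathsf g$.}\label{fig:finger}
\end{figure}

\begin{lemma}\label{lem:second}
$\partial^2_{\mathsf e}D\equiv_20$ for every pure site $\mathsf e$ of every diagram $D$.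
\end{lemma}

\begin{proof}
Let $\alpha,\beta$ be the arcs into which $\mathsf e$ divides its component $\mathcal K$. At a point of $\alpha$ insert a positive curl, drawn as $\sigma$ with its right output joined to its right input by a \emph{closing arc}, followed by a negative curl. Call the result $D_1$. For every $n$, $D_1(\mathsf e;n)$ and $D(\mathsf e;n)$ are the same framed link, so $\partial^2_{\mathsf e}D_1=\partial^2_{\mathsf e}D$. Let $\mathsf d$ be the pure site just above the crossing of the positive curl (Figure~\ref{fig:finger}). One of the two arcs cut out by $\mathsf d$ is the loop of the curl; it lies in $\alpha$ and contains the closing arc.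

We construct a site interlacing both $\mathsf e$ and $\mathsf d$. Choose a simple path in the plane from the closing arc to a point next to $\beta$, transverse to the diagram and avoiding its crossings and the disks $\mathsf e,\mathsf d$. Push a thin finger of the closing arc along the path, over all strands met. Seen in the direction of travel, the fingertip runs from left to right or from right to left, and which of the two depends only on the side of the closing arc where the path starts. If $\beta$ is seen running in the opposite direction on arrival, extend the path across $\beta$ and turn back to meet $\beta$ from its other side, where its apparent direction is reversed. In either case the fingertip and a piece of $\beta$ form a site $\mathsf g$ of the new diagram $D_2$. Only Reidemeister II moves away from $\mathsf e$ and $\mathsf d$ were used, so $\partial^2_{\mathsf e}$ and $\partial^2_{\mathsf d}$ take the same values on $D_1$ and $D_2$. One strand of $\mathsf g$ lies on the loop, hence on $\alpha$; the other lies on $\beta$, hence off the loop. So $\mathsf g$ interlaces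 both $\mathsf e$ and $\mathsf d$, and by Lemma~\ref{lem:interlace},
\[
\partial^2_{\mathsf e}D=\partial^2_{\mathsf e}D_2\equiv_2\partial^2_{\mathsf g}D_2\equiv_2\partial^2_{\mathsf d}D_2=\partial^2_{\mathsf d}D_1 .
\]
For $n$ even, inserting $\sigma^n$ at $\mathsf d$ in $D_1$ turns the curl into $\sigma^{1+n}$ with its right output joined to its right input, a long knot whose closure is $N_{1+n}$. So $D_1(\mathsf d;n)$ is the connected sum, framings added, of $N_{1+n}$ with $D^-$ at $\mathcal K$, where $D^-$ is $D$ with one negative curl on $\mathcal K$. By Proposition~\ref{prop:F}(c) and Lemma~\ref{lem:torus},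
\[
U\,\partial^2_{\mathsf d}D_1\equiv_2\check Z(D^-)\bigl(\check Z(N_3)-2\check Z(N_1)+\check Z(N_{-1})\bigr)\equiv_20 ,
\]
and $U$ cancels.
\end{proof}

\begin{lemma}\label{lem:change}
Let $\mathsf s$ be a mixed site of $D$ between $x$ and $y$, and let $D'$ be obtained from $D$ by changing a crossing between $y$ and another component. Then $\partial_{\mathsf s}D\equiv_2\partial_{\mathsf s}D'$.
\end{lemma}

\begin{proof}
If the other component is not $x$, the crossing is mixed in $D(\mathsf s;\pm1)$, and Proposition~\ref{prop:F}(a) applies. If it is $x$, let $D_0$ be $D$ with the crossing smoothed. The disk of the crossing is a pure site $\mathsf e$ of $D_0$, and $D,D'$ are $D_0(\mathsf e;\pm1)$ in some order. The site $\mathsf e'$ is mixed between $x$ and $y$ in both diagrams and disjoint from $\mathsf s$. By Lemma~\ref{lem:move}, \eqref{eq:second} and Lemma~\ref{lem:second},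
\[
\partial_{\mathsf s}D-\partial_{\mathsf s}D'\equiv_2\partial_{\mathsf e'}D-\partial_{\mathsf e'}D'=\pm\partial^2_{\mathsf e}D_0\equiv_20 .\qedhere
\]
\end{proof}

\subsection{Proof of the type I congruence}

Let $\mathsf s$ be a mixed site of $D$ between $x$ and $y$. Change crossings so that $y$ passes under every other component at every crossing with it, and call the result $\hat D$. Then $\partial_{\mathsf s}D\equiv_2\partial_{\mathsf s}\hat D$ by Lemma~\ref{lem:change}, and $\check Z(D)\equiv_2\check Z(\hat D)$ by Proposition~\ref{prop:F}(a). It suffices to prove \eqref{eq:goal} for $\hat D$.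

Place $y$ under, and $\mathcal L'=\hat D\setminus y$ over, a plane parallel to the blackboard. Then $\hat D$ is the split union of $\mathcal L'$ and $y$, so $\check Z(\hat D)=\check Z(\mathcal L')\check Z(y)$. In the disk $\mathsf s$ of $\hat D(\mathsf s;\pm1)$ one strand leads from $x$ to $y$ and the other from $y$ to $x$. If the first strand is the overstrand at the inserted crossing, let both strands pass through the plane after the crossing; otherwise, before it. Each strand then meets the plane once. Joining the two intersection points by a segment in the disk closes the part under the plane to $y$ and the part over it to $\mathcal L'$, since on each side only one strand of the inserted crossing is present. Thus $\hat D(\mathsf s;\pm1)$ is, as an unframed link, the connected sum of $\mathcal L'$ at $x$ with $y$. The framing of the merged component is its writhe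
\[
w(x)+w(y)+2\operatorname{lk}(x,y)\pm1=w(x)+w(y)\pm1,
\]
where $w(x),w(y)$ are the framings and the linking number is zero because $y$ lies under $x$. The other framings are those of $\mathcal L'$. So $\hat D(\mathsf s;\pm1)$ is $\mathcal L'\#y$, framings added, with one framing changed by $\pm1$. By Proposition~\ref{prop:F}(b) and (c),
\[
U\,\partial_{\mathsf s}\hat D\equiv_2(\epsilon t^p-\epsilon t^{-p})\,U\,\check Z(\mathcal L'\#y)\equiv_2\epsilon\,U\,\check Z(\mathcal L')\check Z(y)\cdot 1=\epsilon\,U\,\check Z(\hat D).
\]
Here the first factor is $\epsilon U$, and $U\check Z(\mathcal L'\#y)\equiv_2\check Z(\mathcal L')\check Z(y)$. Canceling $U$ gives \eqref{eq:goal}. This proves \eqref{eq:Iloc}, hence Theorem~\ref{thm:local} and Theorem~\ref{thm:main}. \qed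

\section{Comparison with the uncolored invariant}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Since $\check Z_1\in\mathbb Z[z^2,t^{\pm1}]$, the substitution gives $\check Z_1(\mathcal L;q^p,t^p)\in\mathbb Z[\{p\}^2,t^{\pm p}]\subset\mathbb Z[z^2,t^{\pm1}]$. Let $G(\mathcal L)$ be the class of $\check Z_p(\mathcal L)-\epsilon^{w(\mathcal L)}\check Z_1(\mathcal L;q^p,t^p)$ modulo $[p]^2$. Two components cross an even number of times, so $w(\mathcal L)$ has the parity of the number of crossings of a diagram, and $w(\mathcal L_\pm)\equiv w(\mathcal L_0)+1\pmod2$. In type I, Theorem~\ref{thm:main}(I) and \eqref{eq:classical} in the variables $q^p,t^p$ give $G(\mathcal L_+)-G(\mathcal L_-)=\epsilon\,G(\mathcal L_0)$. In type II both differences are multiples of $\{p\}^2=z^2[p]^2$, so $G(\mathcal L_+)=G(\mathcal L_-)$. For an unlink with framings $w_\alpha$, Proposition~\ref{prop:F}(b) gives $\check Z_p\equiv_2\prod_\alpha(\epsilon t^p)^{w_\alpha}U$ at each $\zeta$, while $\check Z_1(\,\cdot\,;q^p,t^p)=\prod_\alpha t^{pw_\alpha}U$; so $G=0$ by Lemma~\ref{lem:localglobal}.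 Descending induction gives $G=0$ for all links.
\end{proof}

\begin{thebibliography}{9}
\bibitem{survey}
\emph{Recent progress of various Volume Conjectures for links as well as 3-manifolds},
\texttt{https://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/2052-06.pdf}
\end{thebibliography}
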